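
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem*{corD}{Corollary D}
\newtheorem*{question}{Question}

\title{A $\Sigma_1$ cut need not have minimal Turing degree}


\begin{abstract}
In a model of arithmetic that satisfies $\Sigma_1$ bounding but not $\Sigma_1$ induction there are
$\Sigma_1$-definable cuts. We show that such a cut need not have minimal Turing degree: there is a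
model in which $\omega$ is a $\Sigma_1$ cut and some nonrecursive set is strictly Turing below $\omega$.
We also show what survives in every such model: all $\Sigma_1$ cuts have the same degree, no
r.e.\ set has degree strictly between $0$ and that degree, and a strong cut has minimal degree. When $\omega$ is a
$\Sigma_1$ cut we describe all degrees below it and characterize minimality in terms of the
standard system of the model. Both outcomes occur.
\end{abstract}

\section{Introduction}

\subsection{The question}

We work in models $\mathcal M$, with domain $M$, of $P^-+I\Sigma_0+\exp$, where $P^-$ is the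
base theory of Peano arithmetic without induction. Formulas may contain parameters from $M$. Recursion
theory over $\mathcal M$ replaces finite sets by the sets that $\mathcal M$ can code. For $p\in M$ let
\[
K_p=\{x:\text{the $x$th bit in the binary expansion of $p$ is }1\}.
\]
A set is \emph{$M$-finite} if it is $K_p$ for some $p$; we identify $M$-finite sets with their codes.
A set $A\subseteq M$ is \emph{r.e.}\ if it is $\Sigma_1$-definable, and \emph{recursive} if it is
$\Delta_1$-definable, over $\mathcal M$.

A pair $(p,n)\in M^2$ will be called a \emph{condition}. It is \emph{true of} $B\subseteq M$ if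
$K_p\subseteq B$ and $K_n\subseteq M\setminus B$. We write $A\le_T B$ \emph{via} $\Phi$ if $\Phi$ is an r.e.\
set such that for every $M$-finite set $K$
\begin{align*}
K\subseteq A&\iff \text{there is a condition $(p,n)$ true of $B$ with }(K,1,p,n)\in\Phi,\\
K\subseteq M\setminus A&\iff \text{there is a condition $(p,n)$ true of $B$ with }(K,0,p,n)\in\Phi .
\end{align*}
So a reduction answers questions about $M$-finite blocks of $A$, using $M$-finite blocks of
information about $B$. The relation $\le_T$ is reflexive, via the set of all $(K,1,K,0)$ and $(K,0,0,K)$. It is also transitive: from $A\le_TB$ via $\Phi$ and $B\le_TC$ via $\Psi$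
one obtains $A\le_TC$ by enumerating $(K,v,p,n)$ whenever, for some $p',n'$ and some $p_i,n_i$,
$(K,v,p',n')\in\Phi$, $(K_{p'},1,p_1,n_1)\in\Psi$, $(K_{n'},0,p_2,n_2)\in\Psi$, $K_p=K_{p_1}\cup K_{p_2}$ and
$K_n=K_{n_1}\cup K_{n_2}$. So $\le_T$ is a preorder. Its classes are the \emph{Turing degrees}; $0$ is the degree of the recursive sets.
A set $A$ has \emph{minimal degree} if $A$ is not recursive and every $B\le_TA$ is recursive or
satisfies $A\le_TB$.

A \emph{$B\Sigma_1$ model} is a model of $P^-+I\Sigma_0+\exp+B\Sigma_1$ in which $I\Sigma_1$ fails. Here $B\Sigma_1$ is $\Sigma_1$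
bounding: if $\varphi$ is $\Sigma_1$ and $\forall x<b\,\exists y\,\varphi(x,y)$, then
$\exists d\,\forall x<b\,\exists y<d\,\varphi(x,y)$. A \emph{$\Sigma_1$ cut} is a nonempty proper initial segment $I$ of $M$ that
is closed under successor and $\Sigma_1$-definable. Every $B\Sigma_1$ model has one: if a
$\Sigma_1$ formula $\varphi$ violates induction, take $\{x:\forall y\le x\,\varphi(y)\}$, which is
$\Sigma_1$ by bounding. A $\Sigma_1$ cut is r.e.\ by definition, and it is not recursive; see (F4) below. The following question is posed in
\cite{survey}.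

\begin{question}
If $\mathcal M$ is a $B\Sigma_1$ model and $I$ is a $\Sigma_1$ cut in it, is $I$ necessarily of minimal degree?
\end{question}

\subsection{What one would guess}

Let $B\le_TI$. A computation from $I$ uses facts ``$i\in I$'' and facts ``$j\notin I$''. The former
cost nothing, since $I$ is r.e. An $M$-finite set of facts of the latter kind is implied by a
single one, the one for the least $j$. So the oracle serves only to supply one point
$j$ above the cut, and a lower $j$ is better. If one fixed $j$ supported all
computations, $B$ would be recursive. Otherwise the computations need points $j$ arbitrarily close to $I$,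
and one may hope to recover $I$ from $B$: that $j$ lies above the cut should be visible
from the fact that the answers computed from $j$ are right.

This suggests that $I$ is always of minimal degree. The conclusion is indeed correct for r.e.\ sets $B$, and for
strong cuts, which are defined below (Theorem~B). In general it is not: that the
computations need points arbitrarily close to $I$ does not mean that $B$ can tell how close a given point is.

\subsection{Results}

\begin{thmA}
There is a $B\Sigma_1$ model in which $\omega$ is a $\Sigma_1$ cut, and a set $B\le_T\omega$ such that $B$ is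
not recursive and $\omega\not\le_TB$. So $\omega$ is not of minimal degree.
\end{thmA}

Call a cut $I$ \emph{strong} if for every $M$-finite function $g$ with $I\subseteq\operatorname{dom}g$ there is
$b\notin I$ such that for all $i\in I$: if $g(i)\notin I$, then $g(i)\ge b$.

\begin{thmB}
Let $\mathcal M$ be a $B\Sigma_1$ model and $I$ a $\Sigma_1$ cut.
\begin{enumerate}
\item[\textup{(B1)}] All $\Sigma_1$ cuts of $\mathcal M$ have the same Turing degree.
\item[\textup{(B2)}] If $B\le_TI$ is r.e.\ and nonrecursive, then $B\equiv_TI$.
\item[\textup{(B3)}] If $I$ is strong, then $I$ has minimal degree.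
\end{enumerate}
\end{thmB}

By (B1), no $\Sigma_1$ cut of the model of Theorem~A has minimal degree.

Now let $\omega$ be $\Sigma_1$-definable in the $B\Sigma_1$ model $\mathcal M$. Two objects turn the question into one about ordinary subsets of
$\omega$. The first is the \emph{standard system}
$\mathcal S=\mathrm{SSy}(\mathcal M)=\{K_p\cap\omega:p\in M\}$. The second is a strictly increasing
function $f:\omega\to M$ with $\Delta_0$ graph and unbounded range; it exists by Lemma~\ref{lem:f}, and we fix
one. For $D\subseteq\omega$ put
\[
D^*=\{f(x):x\in D\}\subseteq M .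
\]
We spread $D$ out along $f$ so that an $M$-finite block contains only finitely many of the points $f(x)$. If $D$ itself were
used as a subset of $M$, then a block $K$ could contain nonstandard elements, and the question ``$K\cap D=\emptyset$?'' would
already involve the question which elements of $K$ are standard.

Between sets that are coded by a star, or $\omega$ itself, or other subsets of $M$, the relation $\le_T$ is the one defined above. Between
unstarred sets such as $C,D,Y\subseteq\omega$ (also $G$ and $Z$ below), the notions $\le_T$, jump, r.e.\ and $\Pi_1(Y)$ have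
their usual meaning. Write $D\in\Delta_2(\mathcal S)$ if $D\le_TY'$ for some $Y\in\mathcal S$.
Write $D(x)$ for the value at $x$ of the characteristic function of $D$, and $D\upharpoonright n$ for the string of its first $n$
values. Call $D$ \emph{tame} if for every $Q\subseteq2^{<\omega}$ that is
$\Pi_1(Y)$ for some $Y\in\mathcal S$ and contains all $D\upharpoonright n$, there is $T\in\mathcal S$ with
\[
\{D\upharpoonright n:n\in\omega\}\subseteq T\subseteq Q .
\]
That is, a $\Pi_1$ property shared by all initial segments of $D$ always follows from a property in $\mathcal S$ that they share.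

\begin{thmC}
Let $\omega$ be $\Sigma_1$ in the $B\Sigma_1$ model $\mathcal M$, and let $C,D\subseteq\omega$.
\begin{enumerate}
\item[\textup{(C1)}] $D^*$ is recursive iff $D\in\mathcal S$.
\item[\textup{(C2)}] $D^*\le_T\omega$ iff $D\in\Delta_2(\mathcal S)$.
\item[\textup{(C3)}] $C^*\le_TD^*$ iff $C\le_TD\oplus Y$ for some $Y\in\mathcal S$.
\item[\textup{(C4)}] $\omega\le_TD^*$ iff $D$ is not tame.
\item[\textup{(C5)}] Every $B\le_T\omega$ satisfies $B\equiv_T\omega$ or $B\equiv_TD^*$ for some tame
$D\in\Delta_2(\mathcal S)$.
\end{enumerate}
Hence $\omega$ has minimal degree if and only if every tame $D\in\Delta_2(\mathcal S)$ belongs to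
$\mathcal S$, a condition on $\mathrm{SSy}(\mathcal M)$ only.
\end{thmC}

\begin{corD}
\begin{enumerate}
\item[\textup{(i)}] If $\omega$ is $\Sigma_1$ in the $B\Sigma_1$ model $\mathcal M$ and $\mathrm{SSy}(\mathcal M)$
is closed under Turing jump, then $\omega$ has minimal degree. Such models exist.
\item[\textup{(ii)}] There are $B\Sigma_1$ models in which $\omega$ is a $\Sigma_1$ cut of minimal degree although the
standard system is not closed under jump.
\item[\textup{(iii)}] In the model of Theorem~A, the Boolean algebra of recursive subsets of $\omega$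
order-embeds into the degrees strictly below $\deg(\omega)$.
\end{enumerate}
\end{corD}

The counterexample is $B=G^*$ for a suitable $G\subseteq\omega$. By (C1), (C2) and (C4) we need a tame set $G$ in $\Delta_2(\mathcal S)$
but not in $\mathcal S$. A set that is sufficiently generic over $\mathcal S$ is tame and not in
$\mathcal S$; it can be found in $\Delta_2(\mathcal S)$ if the model is built from a low completion of Peano
arithmetic. Section~\ref{sec:prelim} collects tools for arbitrary cuts. Section~\ref{sec:star}
proves the parts of Theorem~C that Theorem~A needs, together with (C3). Section~\ref{sec:A} proves Theorem~A. Section~\ref{sec:B}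
is about arbitrary $\Sigma_1$ cuts and proves Theorem~B; its approximations also give
the rest of Theorem~C in Section~\ref{sec:C}. Section~\ref{sec:D} proves Corollary~D.

\section{Tools for arbitrary \texorpdfstring{$\Sigma_1$}{Sigma-1} cuts}\label{sec:prelim}

Throughout, $\mathcal M$ is a $B\Sigma_1$ model.

\subsection{Conventions and basic facts}

Let $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$, a bijection of $M^2$ onto $M$, iterated to code longer tuples.
Components are $\le$ the code, $\langle x,y\rangle\le(x+y+1)^2$, and $\omega$ is closed under tuple coding. The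
number $0$ codes $\emptyset$, and $2^j$ codes $\{j\}$. Elements of $K_p$ are $<p$. The graph of $2^x$ and the relation
$x\in K_p$ are $\Delta_0$. A $\Sigma_1$ formula has the form $\exists t\,\varphi$ with $\varphi\in\Delta_0$.
A binary string $\sigma$ of length $m=|\sigma|$ is identified with the number
$2^m+\sum_{x<m}\sigma(x)2^x$. So $2^{<\omega}$ is the set of positive standard numbers and $|\sigma|\le\sigma$.
We write $\sigma\subseteq\tau$ if $\tau$ extends $\sigma$ (possibly $\tau=\sigma$), and $\sigma\prec D$ if $\sigma=D\upharpoonright|\sigma|$.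

We use the following facts.

\smallskip
\noindent(F1) \emph{$\Sigma_1$ relations are closed under bounded quantifiers}, by $B\Sigma_1$. In particular, if $A$ is r.e., then
``$K\subseteq A$'' is a $\Sigma_1$ property of the code of $K$.

\smallskip
\noindent(F2) \emph{A bounded $\Delta_0$ set is $M$-finite.} Let $X\subseteq[0,b)$ be $\Delta_0$, and let $p<2^b$ be largest with
$K_p\subseteq X$. If $x\in X\setminus K_p$, then $p+2^x<2^b$ is larger and still codes a subset of $X$. So $K_p=X$.

\smallskip
\noindent(F3) \emph{If $X\subseteq[0,b)$, and $X$ and $[0,b)\setminus X$ are $\Sigma_1$, then $X$ is $M$-finite.} Let $\exists t\,\varphi_1$ and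
$\exists t\,\varphi_0$ define the two sets. By $B\Sigma_1$ there is $d$ with
$\forall x<b\,\exists t<d\,(\varphi_1(x,t)\vee\varphi_0(x,t))$. So $X=\{x<b:\exists t<d\,\varphi_1(x,t)\}$, and (F2)
applies.

\smallskip
\noindent(F4) \emph{Cuts are not $\Delta_0$, and not recursive.} By $I\Sigma_0$ a $\Delta_0$ set that contains
$0$ and is closed under successor is all of $M$. If a cut $I$ were recursive and $c\notin I$, then $I=I\cap[0,c]$ would
be $M$-finite by (F3), hence $\Delta_0$.

\smallskip
\noindent(F5) \emph{Extrema.} A nonempty $M$-finite set has a maximum and a minimum. So an $M$-finite $K\ne\emptyset$ satisfies $K\subseteq I$ iff $\max K\in I$, and $K\subseteq M\setminus I$ iff $\min K\notin I$.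

\smallskip
\noindent(F6) \emph{Overspill.} If a $\Delta_0$ set $X$ contains a cut $I$ and $c\notin I$, then $[0,j]\subseteq X$ for some
$j\notin I$ with $j\le c$. Otherwise $I=\{j\le c:[0,j]\subseteq X\}$ would be $\Delta_0$.

\smallskip
\noindent(F7) \emph{Recursive sets lie at the bottom.} A recursive set $A$ satisfies $A\le_TB$ for every $B$ via
$\{(K,1,0,0):K\subseteq A\}\cup\{(K,0,0,0):K\subseteq M\setminus A\}$. If $A\le_TB$ and $B$ is recursive, then $A$ is
recursive, because truth of a condition is then a $\Sigma_1$ property.

\smallskip
To compute a cut, only the questions ``$w\notin J$?'' need an oracle.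

\begin{lemma}[computing a cut]\label{lem:cutquery}
Let $J$ be a $\Sigma_1$ cut and $B\subseteq M$. Suppose there is an r.e.\ set $\Theta$ such that for all $w\in M$:
$w\notin J$ iff $(w,p,n)\in\Theta$ for some condition $(p,n)$ true of $B$. Then $J\le_TB$.
\end{lemma}
\begin{proof}
Let $\Phi$ consist of all $(K,1,0,0)$ with $K\subseteq[0,i]$ for some $i\in J$, of $(\emptyset,0,0,0)$, and of all $(K,0,p,n)$ with
$K\ne\emptyset$ and $(\min K,p,n)\in\Theta$. By (F5), $J\le_TB$ via $\Phi$.
\end{proof}

\subsection{A cofinal function, and stages indexed by the cut}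

\begin{lemma}\label{lem:f}
Let $I$ be a $\Sigma_1$ cut. There is a strictly increasing $f:I\to M$ with $\Delta_0$ graph, with range unbounded in
$M$, and with $f(i)\ge i$.
\end{lemma}
\begin{proof}
Let $I=\{x:\exists t\,\theta(x,t)\}$ with $\theta\in\Delta_0$, and let $f_0(i)$ be the least $s$ with $\forall x\le i\,\exists t\le s\,\theta(x,t)$. If $i\in I$, then $[0,i]\subseteq I$, so $f_0(i)$ exists by $B\Sigma_1$ and $I\Sigma_0$. If $i\notin I$, it
does not exist. The function $f_0$ is nondecreasing. If it were bounded by $s$, then $I=\{x:\exists t\le s\,\theta(x,t)\}$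
would be $\Delta_0$, contrary to (F4). Let $f(i)=f_0(i)+i$. Its graph is $\Delta_0$, because $y=f(i)$ says that $y\ge i$ and
$y-i$ is the least $s$ as above.
\end{proof}

Thus $i\in I$ iff $f(i)$ exists, and $I$ indexes a cofinal sequence of ``stages'' of $\mathcal M$. For an r.e.\ set
$\Phi=\{u:\exists t\,\varphi(u,t)\}$ with $\varphi\in\Delta_0$ and for $k\in I$ put
\[
\Phi_k=\{u<f(k):\exists t<f(k)\ \varphi(u,t)\}.
\]
By (F2) this is $M$-finite. The function $k\mapsto\Phi_k$ has $\Sigma_1$ graph, $\Phi_k$ increases with $k$, and $\Phi=\bigcup_{k\in I}\Phi_k$. If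
$(K,v,p,n)\in\Phi_k$, then $K,p,n<f(k)$ as codes, and so $K,K_p,K_n\subseteq[0,f(k))$.

\subsection{Coding}

By (F3), a relation that is $\Delta_1$ is $M$-finite below each $k\in I$. The next lemma says much more: it is
$M$-finite on the whole cut, in the sense that one $M$-finite set agrees with it there. Because $\mathcal M$ has only boundedly many candidates for this
set, $B\Sigma_1$ would otherwise refute all of them at one stage.

\begin{lemma}[coding]\label{lem:coding}
Let $I$ be a $\Sigma_1$ cut, $b\in M$ and $R\subseteq I^r\times[0,b]$. If $R$ and $(I^r\times[0,b])\setminus R$ are $\Sigma_1$, then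
there is an $M$-finite $\hat R$ with $\hat R\cap(I^r\times[0,b])=R$. We say that $\hat R$ \emph{codes} $R$.
\end{lemma}
\begin{proof}
Fix $c\notin I$ and suppose that no $M$-finite $X\subseteq[0,c]^r\times[0,b]$ codes $R$. The codes of these sets $X$ are
bounded. Each $X$ disagrees with $R$ at some $(y_1,\dots,y_r,w)\in I^r\times[0,b]$. The existence of such a
point together with the values $f(y_1),\dots,f(y_r)$ is a $\Sigma_1$ property of $X$: the point is in $X$ and in the $\Sigma_1$ set
$(I^r\times[0,b])\setminus R$, or not in $X$ but in $R$. By $B\Sigma_1$ there is one $s$ that bounds, for each $X$, such a point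
and the corresponding values $f(y_l)$. Choose $k\in I$ with $f(k)>s$. Then each $X$ disagrees with $R$ at a point whose
coordinates $y_l$ are all $<k$. But $R\cap([0,k]^r\times[0,b])$ is $M$-finite by (F3), is one of the sets $X$, and
agrees with $R$ at all these points. This is a contradiction.
\end{proof}

\begin{corollary}\label{cor:codfun}
Let $I$ be a $\Sigma_1$ cut, $c\notin I$, and let $h:I^r\to[0,b]$ have $\Sigma_1$ graph. Then $h$ extends to an $M$-finite function
$\hat h:[0,c]^r\to[0,b]$.
\end{corollary}
\begin{proof}
The complement of the graph of $h$ in $I^r\times[0,b]$ is $\Sigma_1$, since it consists of the $(u,v)$ with $h(u)=v'$ for some $v'\neq v$. Let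
$\hat H$ code the graph, and let $\hat h(u)$ be the least $v\le b$ with $(u,v)\in\hat H$, or $0$ if there is
none.
\end{proof}

\section{Sets spread out along \texorpdfstring{$\omega$}{omega}}\label{sec:star}

In this section $\omega$ is $\Sigma_1$-definable in the $B\Sigma_1$ model $\mathcal M$, $f:\omega\to M$ is as in
Lemma~\ref{lem:f}, and $\mathcal S=\mathrm{SSy}(\mathcal M)$. We prove (C1), one half of (C2), (C3) and (C4).

\subsection{The standard system}

\begin{lemma}\label{lem:ssy}
A relation $R\subseteq\omega^r$ is in $\mathcal S$ (under tuple coding) iff $R$ and $\omega^r\setminus R$ are $\Sigma_1$ over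
$\mathcal M$. A relation that is r.e.\ in some $Y\in\mathcal S$ is $\Sigma_1$ over $\mathcal M$. The family $\mathcal S$ is closed under $\le_T$ and
$\oplus$, and so contains all recursive subsets of $\omega$.
\end{lemma}
\begin{proof}
If $R$ is coded as $K_p\cap\omega$, then $R$ and its complement in $\omega^r$ are $\Sigma_1$ because $\omega$ is. The converse is
Lemma~\ref{lem:coding} with $b=0$.

Let $Y=K_p\cap\omega$. A relation r.e.\ in $Y$ has a definition $\exists n\,\psi$ over $(\omega,+,\cdot,Y)$ with
$\psi$ bounded. For standard arguments, evaluating $\psi$ involves only standard numbers, so $\psi$ may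
be evaluated in $\mathcal M$ with $K_p$ for $Y$; and the quantifier $\exists n\in\omega$ is $\Sigma_1$. If $X\le_TY$, apply this to
$X$ and to $\omega\setminus X$ to get $X\in\mathcal S$. Closure under $\oplus$ is clear, since the even and odd parts can be coded together.
\end{proof}

\subsection{Certificates for one point at a time}

Let $D\subseteq\omega$. Then $D^*\cap[0,f(k))=\{f(x):x<k,\ x\in D\}$ for $k\in\omega$, and every $M$-finite set is contained in
$[0,f(k))$ for some $k\in\omega$. So an $M$-finite block of $D^*$ involves only finitely many $x\in\omega$, in the true sense of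
the word, and certificates may be collected point by point.

\begin{lemma}[pointwise reductions]\label{lem:pointwise}
Let $D\subseteq\omega$ and $B\subseteq M$. Suppose there is an r.e.\ set $\Theta$ such that for all $x\in\omega$ and $v\in\{0,1\}$:
$D(x)=v$ iff $(x,v,p,n)\in\Theta$ for some condition $(p,n)$ true of $B$. Then $D^*\le_TB$.
\end{lemma}
\begin{proof}
Let $\Phi$ be the set of $(K,v,p,n)$, $v\in\{0,1\}$, for which there is $k\in\omega$ such that
\begin{itemize}
\item $K\subseteq\{f(x):x\le k\}$ if $v=1$, and $K\subseteq[0,f(k)]$ if $v=0$;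
\item for every $x\le k$ with $f(x)\in K$ there is $(x,v,p',n')\in\Theta$ with $K_{p'}\subseteq K_p$ and $K_{n'}\subseteq K_n$.
\end{itemize}
The property $f(x)\in K$ is $\Delta_0$, because elements of $K$ are smaller than its code. So $\Phi$ is r.e.\ by (F1).

If $(K,v,p,n)\in\Phi$ and $(p,n)$ is true of $B$, then so are the conditions $(p',n')$, and
hence $D(x)=v$ for all $x\le k$ with $f(x)\in K$. So $K\subseteq D^*$ if $v=1$. If $v=0$, then $K\cap D^*=\emptyset$, because an element of $D^*$ that is
$\le f(k)$ has the form $f(x)$ with $x\le k$. Conversely, let $K\subseteq D^*$ and $v=1$, or $K\cap D^*=\emptyset$ and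
$v=0$. Choose $k\in\omega$ with $K\subseteq[0,f(k)]$; if $v=1$, then also $K\subseteq\{f(x):x\le k\}$, since $K\subseteq D^*$. For each of the finitely many $x\le k$ with $f(x)\in K$ we have $D(x)=v$, so we may choose a
certificate $(x,v,p',n')\in\Theta$ with $(p',n')$ true of $B$. With $K_p$, $K_n$ the unions of the chosen
$K_{p'}$, $K_{n'}$, we obtain $(K,v,p,n)\in\Phi$ with $(p,n)$ true of $B$.
\end{proof}

\begin{proposition}[C1]\label{prop:C1}
$D^*$ is recursive iff $D\in\mathcal S$.
\end{proposition}
\begin{proof}
If $D=K_q\cap\omega$, then $D^*=\{u:\exists x\le u\,(f(x)=u\wedge x\in K_q)\}$ is $\Delta_0$, since the graph of $f$ is $\Delta_0$ and $f(x)$ exists only for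
$x\in\omega$. If $D^*$ is recursive, then $D=\{x\in\omega:f(x)\in D^*\}$ and $\omega\setminus D$
are $\Sigma_1$, so $D\in\mathcal S$ by Lemma~\ref{lem:ssy}.
\end{proof}

The oracle $\omega$ acts like a jump: one nonstandard number $j$ lets us check a statement about all sufficiently large standard numbers by a bounded
search.

\begin{proposition}[C2, from right to left]\label{prop:C2a}
If $D\in\Delta_2(\mathcal S)$, then $D^*\le_T\omega$.
\end{proposition}
\begin{proof}
By the limit lemma, relativized to some $Y\in\mathcal S$, there is $F:\omega^2\to\{0,1\}$ with $F\le_TY$ and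
$D(x)=\lim_sF(x,s)$. By Lemma~\ref{lem:ssy}, $\{(x,s):F(x,s)=1\}\in\mathcal S$; let $\hat F:M^2\to\{0,1\}$ be the characteristic function of an
$M$-finite set that codes it. Let $\Theta$ be the set of all $(x,v,0,2^j)$ with $x\in\omega$ and $v\in\{0,1\}$ for which there is $y\in\omega$
such that $\hat F(x,r)=v$ for all $r\in[y,j]$. It is r.e., and we verify the hypothesis of Lemma~\ref{lem:pointwise}
with $B=\omega$.

The condition $(0,2^j)$ is true of $\omega$ iff $j\notin\omega$. In this case $(x,v,0,2^j)\in\Theta$ implies $F(x,r)=v$ for all
standard $r\ge y$, so $D(x)=v$. Conversely, let $D(x)=v$, and choose $y\in\omega$ with $F(x,r)=v$ for all standard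
$r\ge y$. The set of $j$ such that $\hat F(x,r)=v$ for all $r\in[y,j]$ is $\Delta_0$ and contains $\omega$. By
overspill it has an element $j\notin\omega$, and $(x,v,0,2^j)\in\Theta$.
\end{proof}

Next we use $D^*$ as an oracle. For a standard string $\sigma$ let
\[
\sigma^+=\{f(x):x<|\sigma|,\ \sigma(x)=1\},\qquad \sigma^-=\{f(x):x<|\sigma|,\ \sigma(x)=0\}.
\]
These are $M$-finite, and their codes are $\Sigma_1$-definable functions of $\sigma\in2^{<\omega}$. The condition $(\sigma^+,\sigma^-)$ is
true of $D^*$ iff $\sigma\prec D$. Conversely, every condition is decided by an initial segment: write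
$\sigma\Vdash(p,n)$ if $p,n<f(|\sigma|)$, $K_p\subseteq\sigma^+$ and $K_n\cap\sigma^+=\emptyset$. Since $K_p,K_n\subseteq[0,f(m))$ when $p,n<f(m)$,
and $(D\upharpoonright m)^+=D^*\cap[0,f(m))$,
\begin{equation}\label{eq:force}
\text{if $p,n<f(m)$, then: $(p,n)$ is true of $D^*$ iff }D\upharpoonright m\Vdash(p,n).
\end{equation}

\begin{proposition}[C3]\label{prop:C3}
$C^*\le_TD^*$ iff $C\le_TD\oplus Y$ for some $Y\in\mathcal S$.
\end{proposition}
\begin{proof}
Let $C^*\le_TD^*$ via $\Phi$. For $x\in\omega$, $v\in\{0,1\}$ and $\sigma\in2^{<\omega}$ let $E(x,v,\sigma)$ say that there are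
$p,n$ with $(\{f(x)\},v,p,n)\in\Phi_{|\sigma|}$ and $\sigma\Vdash(p,n)$. Given the code of $\{f(x)\}$, the number $f(|\sigma|)$ and the codes of $\Phi_{|\sigma|}$ and $\sigma^+$, this is a
$\Delta_0$ statement; so $E$ and its complement are $\Sigma_1$, and $E\in\mathcal S$ by Lemma~\ref{lem:ssy}. If $E(x,v,D\upharpoonright m)$, then the
condition $(p,n)$ in question is true of $D^*$ by \eqref{eq:force}, and $C(x)=v$. Conversely, if $C(x)=v$, there is $(p,n)$ true of $D^*$ with
$(\{f(x)\},v,p,n)\in\Phi$; take $m$ so large that this tuple is in $\Phi_m$, and \eqref{eq:force} gives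
$E(x,v,D\upharpoonright m)$. Hence $C(x)=v$ iff $\exists m\,E(x,v,D\upharpoonright m)$, and $C\le_TD\oplus E$.

Now let $C=\Gamma^{D\oplus Y}$ with $Y\in\mathcal S$ and a Turing functional $\Gamma$. Let $E(x,v,\sigma)$ say that $\Gamma^{\sigma\oplus Y}(x)=v$ in at
most $|\sigma|$ steps, with all queries to the first part of the oracle answered by $\sigma$. Then $E\le_TY$, so $E\in\mathcal S$. Let $\Theta$ be the set of all
$(x,v,\sigma^+,\sigma^-)$ with $x\in\omega$, $\sigma\in2^{<\omega}$ and $E(x,v,\sigma)$. It is r.e. Since $(\sigma^+,\sigma^-)$ is true of $D^*$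
iff $\sigma\prec D$, it satisfies the hypothesis of Lemma~\ref{lem:pointwise} for $C$ and the oracle $D^*$, and
$C^*\le_TD^*$.
\end{proof}

\subsection{Recovering \texorpdfstring{$\omega$}{omega} from \texorpdfstring{$D^*$}{D*}}

The first candidates for an intermediate degree come from r.e.\ sets $D$, such as the halting
problem when it is not in $\mathcal S$. They fail, and the reason is instructive.

\begin{proposition}\label{prop:re}
If $D\subseteq\omega$ is r.e.\ in some $Y\in\mathcal S$ and $D\notin\mathcal S$, then $\omega\le_TD^*$.
\end{proposition}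
\begin{proof}
Let $D=\{x:\exists s\,R(x,s)\}$ with $R\le_TY$; so $R\in\mathcal S$. Let $\hat R$ be an $M$-finite set that codes $R$. We claim that for
$w\in M$
\[
w\notin\omega\iff\exists x\in\omega\setminus D\ \ \exists s\le w\ \ \hat R(x,s).
\]
If $x\in\omega\setminus D$ and $\hat R(x,s)$, then $s$ is not standard, and $w\ge s$ is not standard. Conversely, let $w$ be
nonstandard, and suppose there is no such $x$. Then $D=\{x\in\omega:\exists s\le w\,\hat R(x,s)\}$: the inclusion
$\subseteq$ holds since $\omega\subseteq[0,w]$, and $\supseteq$ by assumption. The right side is in $\mathcal S$, by (F2) applied to the part below some nonstandard bound. This contradicts $D\notin\mathcal S$.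

For $x\in\omega$, the fact $x\notin D$ says that the condition $(0,2^{f(x)})$ is true of $D^*$. So Lemma~\ref{lem:cutquery} applies
with $\Theta=\{(w,0,2^{f(x)}):x\in\omega,\ \exists s\le w\,\hat R(x,s)\}$.
\end{proof}

In this proof a point $w$ is seen to lie above $\omega$ because the enumeration of $D$, run up to $w$, contradicts a
true fact about $D$. The facts about $D^*$ that can be used are given by initial segments
$D\upharpoonright n$, and what is refuted at a nonstandard stage is a $\Pi_1(Y)$ statement that is true of all of them. For
the set $D$ of Proposition~\ref{prop:re} the statement is that $\sigma$ is in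
$Q=\{\sigma:\forall x<|\sigma|\,(\sigma(x)=0\to\forall s\,\neg R(x,s))\}$. For a nonstandard $w$ the method fails
exactly when no $D\upharpoonright n$ is refuted by stage $w$; the unrefuted standard strings then form a
member of $\mathcal S$ between $\{D\upharpoonright n:n\in\omega\}$ and $Q$. This is how the definition of tameness
arises, and the first half of the next proof is this argument.

The second half is the core of the counterexample. If $D^*$ computed $\omega$, then the initial segments of $D$ would make only
correct claims that points lie above $\omega$; so they would lie in the $\Pi_1$ set $Q$ of strings that make no such claim about a standard $j$.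
Tameness provides a set $T\in\mathcal S$ between. As $T$ is coded in the model, overspill carries its property to some
nonstandard $k$, and $D^*$ cannot recognize this $k$ as lying above the cut.

\begin{proposition}[C4]\label{prop:C4}
$\omega\le_TD^*$ iff $D$ is not tame.
\end{proposition}
\begin{proof}
\emph{If $D$ is not tame.} Let $Q=\{\sigma\in2^{<\omega}:\forall s\in\omega\ R(\sigma,s)\}$, $R\in\mathcal S$, be a set that contains all
$D\upharpoonright n$ and for which the
condition of tameness fails, and let the $M$-finite set $\hat R$ code $R$. We claim that for $w\in M$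
\[
w\notin\omega\iff\exists n\in\omega\ \exists s\le w\ \ \neg\hat R(D\upharpoonright n,s).
\]
If $w\in\omega$, the right side fails because $D\upharpoonright n\in Q$ for all $n$. Let $w\notin\omega$, and suppose the right side fails.
Then $T=\{\sigma\in2^{<\omega}:\forall s\le w\,\hat R(\sigma,s)\}$ contains all $D\upharpoonright n$, is contained in $Q$ since $\omega\subseteq[0,w]$, and is in
$\mathcal S$ by (F2), applied below some nonstandard bound. This contradicts the choice of $Q$. Now apply Lemma~\ref{lem:cutquery} with
$\Theta=\{(w,\sigma^+,\sigma^-):\sigma\in2^{<\omega},\ \exists s\le w\,\neg\hat R(\sigma,s)\}$.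

\emph{If $D$ is tame.} Suppose $\omega\le_TD^*$ via $\Psi$. Fix $c\notin\omega$. For
$\sigma\in2^{<\omega}$ and $j\le c$ let $H(\sigma,j)$ say that there are $p,n$ with $(\{j\},0,p,n)\in\Psi_{|\sigma|}$ and
$\sigma\Vdash(p,n)$: ``according to $\sigma$, the point $j$ is above $\omega$''. By \eqref{eq:force},
\begin{enumerate}
\item[(i)] if $H(D\upharpoonright m,j)$ for some $m\in\omega$, then $j\notin\omega$;
\item[(ii)] if $j\le c$ and $j\notin\omega$, then $H(D\upharpoonright m,j)$ for some $m\in\omega$.
\end{enumerate}
For (ii), a condition $(p,n)$ true of $D^*$ with $(\{j\},0,p,n)\in\Psi$ exists, and it suffices to take $m$ with this tuple in $\Psi_m$.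
The relation $H$ and its complement in $2^{<\omega}\times[0,c]$ are $\Sigma_1$. So by Lemma~\ref{lem:coding} some
$M$-finite $\hat H$ agrees with $H$ on $2^{<\omega}\times[0,c]$.

Let $Q=\{\sigma\in2^{<\omega}:\forall j\in\omega\ \neg H(\sigma,j)\}$. This is $\Pi_1$ in the member $H\cap\omega^2$ of $\mathcal S$, and
it contains all $D\upharpoonright m$ by (i). Since $D$ is tame, there is $T=K_r\cap\omega\subseteq Q$ that contains all
$D\upharpoonright m$. Thus every $k\in\omega$ has the $\Delta_0$ property
\[
\forall\sigma\le k\ \forall j\le k\ \bigl(\sigma\in K_r\to\neg\hat H(\sigma,j)\bigr).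
\]
By overspill some nonstandard $k\le c$ has it. For every $m\in\omega$ the string $D\upharpoonright m$ has a standard code,
which is $\le k$ and in $K_r$. Hence $\neg H(D\upharpoonright m,k)$ for all $m\in\omega$, contrary to (ii).
\end{proof}

\section{The counterexample}\label{sec:A}

\subsection{Models in which \texorpdfstring{$\omega$}{omega} is a \texorpdfstring{$\Sigma_1$}{Sigma-1} cut}

Let $M_0$ be a nonstandard model of PA and $a\in M_0$ nonstandard. In $M_0$ define $e(0)=a$,
$e(x+1)=2^{e(x)}$, a total and strictly increasing function, so that $e(x)\ge x$. Put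
\[
M=\{x\in M_0:x<e(k)\text{ for some }k\in\omega\},
\]
and let $\mathcal M$ be the substructure of $M_0$ with domain $M$.

\begin{lemma}\label{lem:model}
$\mathcal M$ is a $B\Sigma_1$ model, $\omega$ is a $\Sigma_1$ cut in $\mathcal M$, and $\mathrm{SSy}(\mathcal M)=\mathrm{SSy}(M_0)$.
\end{lemma}
\begin{proof}
$M$ is an initial segment of $M_0$. It is closed under $2^x$ since $2^{e(k)}=e(k+1)$, and under $+$
and $\cdot$ since $2e(k)\le e(k)^2\le2^{e(k)}$. So $\Delta_0$ formulas are absolute between $M$ and $M_0$, and $\mathcal M\models P^-+I\Sigma_0+\exp$. Also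
$e(a)\notin M$.

\emph{$B\Sigma_1$.} It suffices to treat $\theta\in\Delta_0$, since $\exists y\,\exists t$ can be replaced by $\exists z\,\exists y,t\le z$.
Let $b\in M$ and $\mathcal M\models\forall x<b\,\exists y\,\theta(x,y)$. In $M_0$ let $d$ be least with
$\forall x<b\,\exists y<d\,\theta(x,y)$; it exists because $e(a)$ works, the witnesses being in $M$. If $d\notin M$, then $d-1\notin M$, and $d-1$ works
as well, because for each $x<b$ a witness can be taken in $M$, hence below $d-1$. This contradicts the choice of $d$. So $d\in M$.

\emph{$\omega$ is $\Sigma_1$.} Let $\eta(s,k)$ be the $\Delta_0$ formula ``$K_s$ is the graph of a function $x\mapsto s_x$ on $[0,k]$ with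
$s_0=a$ and $s_{x+1}=2^{s_x}$ for $x<k$''. In $M_0$, for each $k$ there is exactly one $s$ with
$\eta(s,k)$. It satisfies $s>\langle k,e(k)\rangle\ge e(k)$. Every element of $K_s$ is at most
$(k+e(k)+1)^2\le(2e(k)+1)^2<2^{e(k)}$, so $s<2^{2^{e(k)}}=e(k+2)$. If $k\in\omega$, then $s\in M$. If $k\in M$ is nonstandard,
then $s>e(k)>e(i)$ for all $i\in\omega$, and $s\notin M$. So $\exists s\,\eta(s,k)$ defines $\omega$ in
$\mathcal M$. As a $\Sigma_1$ cut, $\omega$ is a counterexample to $I\Sigma_1$.

\emph{Standard systems.} By absoluteness, $\mathrm{SSy}(\mathcal M)\subseteq\mathrm{SSy}(M_0)$. Let $p\in M_0$, and let $p'<2^a$ be the remainder of $p$ modulo $2^a$. Then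
$p'\in M$ and $K_{p'}\cap\omega=K_p\cap\omega$.
\end{proof}

\subsection{Generic sets are tame}

Let $Z\subseteq\omega$. A set $G\subseteq\omega$ is \emph{$1$-generic relative to $Z$} if for each $W\subseteq2^{<\omega}$ that is r.e.\ in $Z$
there is $n$ such that $G\upharpoonright n\in W$ or no extension of $G\upharpoonright n$ is in $W$. Such a set exists below $Z'$, by
finite extensions: given $\sigma_i$, ask $Z'$ whether $\sigma_i$ has an extension in the $i$th set $W_i$ r.e.\ in $Z$; if so,
pass to the first one found; then append a $0$ to get $\sigma_{i+1}$.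

\begin{lemma}\label{lem:generic}
Let $\omega$ be $\Sigma_1$ in the $B\Sigma_1$ model $\mathcal M$, let every member of $\mathcal S=\mathrm{SSy}(\mathcal M)$ be
recursive in $Z$, and let $G$ be $1$-generic relative to $Z$. Then $G\notin\mathcal S$ and $G$ is tame.
\end{lemma}
\begin{proof}
If $G\in\mathcal S$, then $G\le_TZ$, and $W=\{\sigma:\sigma\not\prec G\}$ is r.e.\ in $Z$. It contains no
$G\upharpoonright n$ but contains an extension of every $G\upharpoonright n$, contrary to genericity.

Let $Q$ be $\Pi_1(Y)$ with $Y\in\mathcal S$, and let it contain all $G\upharpoonright n$. As $Y\le_TZ$, the set $2^{<\omega}\setminus Q$ is r.e.\ in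
$Z$. It contains no $G\upharpoonright n$, so by genericity there is $\tau\prec G$ that has no extension outside $Q$. Let
$T=\{\sigma:\sigma\subseteq\tau\text{ or }\tau\subseteq\sigma\}$. It is recursive, hence in $\mathcal S$, and contains all $G\upharpoonright n$. Moreover $T\subseteq Q$, since the
strings $\sigma\subseteq\tau$ are initial segments of $G$.
\end{proof}

\subsection{Proof of Theorem A}

It remains to make $G$ a member of $\Delta_2(\mathcal S)$. By construction $G\le_TZ'$, and $\emptyset\in\mathcal S$, so it suffices that $G\le_T0'$. So we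
want a $Z$ that computes all members of $\mathcal S$ and has $Z'\equiv_T0'$.

\begin{proof}[Proof of Theorem A]
Consider the theory consisting of PA, the axioms $\mathbf c>n$ for $n\in\omega$, and Henkin axioms, in a recursive
language with Henkin constants. It is consistent and r.e., so its complete consistent extensions form a nonempty $\Pi^0_1$ class. The Low Basis Theorem (Jockusch--Soare~\cite{JS}) says that
every nonempty $\Pi^0_1$ class has a member whose jump is $\equiv_T0'$; so there is such an extension $Z$ with
$Z'\equiv_T0'$. Let $M_0$ be the Henkin model of $Z$, in which every element is named by a constant, let $a$ be the interpretation of $\mathbf c$,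
and let $\mathcal M$ be the model of Lemma~\ref{lem:model}. If $p\in M_0$ is named by $d$, then
$K_p\cap\omega=\{n:\text{the sentence ``}n\in K_d\text{'' is in }Z\}$. So every member of $\mathcal S=\mathrm{SSy}(\mathcal M)=\mathrm{SSy}(M_0)$ is recursive
in $Z$.

Let $G\le_TZ'$ be $1$-generic relative to $Z$, and let $B=G^*$. By Lemma~\ref{lem:generic}, $G\notin\mathcal S$ and $G$ is
tame. So $B$ is not recursive by Proposition~\ref{prop:C1}, and $\omega\not\le_TB$ by Proposition~\ref{prop:C4}.
Since $G\le_TZ'\equiv_T0'$, we have $G\in\Delta_2(\mathcal S)$, and $B\le_T\omega$ by Proposition~\ref{prop:C2a}.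
\end{proof}

Lowness of $Z$ is used only to get $G\in\Delta_2(\mathcal S)$. Some restriction on $M_0$ is needed: by Corollary~D(i) and its proof, there are
nonstandard models $M_0$ of PA for which the model $\mathcal M$ of Lemma~\ref{lem:model} has a cut $\omega$ of minimal degree.

\section{Arbitrary cuts}\label{sec:B}

Let $I$ be a $\Sigma_1$ cut in a $B\Sigma_1$ model $\mathcal M$, and let $f$ be as in Lemma~\ref{lem:f}.

\subsection{Approximations from one point above the cut}

Let $B\le_TI$ via $\Phi$. We make precise the idea that the oracle supplies one point $j$. For $k\in I$ and $j\in M$ let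
\[
P_{k,j}=\bigcup\bigl\{K:\exists p,n\,[(K,1,p,n)\in\Phi_k,\ K_p\subseteq[0,k],\ K_n\subseteq[j,\infty)]\bigr\},
\]
and let $N_{k,j}$ be defined in the same way with $0$ in place of $1$. This is what $\Phi$ says by stage $k$ about $B$ and
its complement if one takes $j$ for a point outside $I$. Both sets are contained in $[0,f(k))$. For fixed
$k\in I$ the relations $u\in P_{k,j}$ and $u\in N_{k,j}$ are $\Delta_0$ in $u,j$, with $k$ and $\Phi_k$ as parameters. So
these sets are $M$-finite, and their codes are functions on $I\times M$ with $\Sigma_1$ graph. We say that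
$(k,j)$ is \emph{correct} if the condition $(P_{k,j},N_{k,j})$ is true of $B$, that is, $P_{k,j}\subseteq B$ and
$N_{k,j}\cap B=\emptyset$.

\begin{lemma}\label{lem:approx}
\begin{enumerate}
\item[\textup{(a)}] $P_{k,j}$ and $N_{k,j}$ increase with $k$ and decrease with $j$.
\item[\textup{(b)}] If $k\in I$ and $j\notin I$, then $(k,j)$ is correct.
\item[\textup{(c)}] Let $K^+\subseteq B$ and $K^-\subseteq M\setminus B$ be $M$-finite, and let $c\notin I$. There are $k\in I$
and $j\notin I$ with $j\le c$, $K^+\subseteq P_{k,j}$ and $K^-\subseteq N_{k,j}$.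
\end{enumerate}
\end{lemma}
\begin{proof}
(a) is immediate. For (b), $K_p\subseteq[0,k]\subseteq I$ and $K_n\subseteq[j,\infty)\subseteq M\setminus I$, so the conditions $(p,n)$ used are
true of $I$. For (c), choose conditions $(p_1,n_1)$ and $(p_0,n_0)$ true of $I$ with $(K^+,1,p_1,n_1),(K^-,0,p_0,n_0)\in\Phi$. By (F5) we can choose
$k\in I$ above all elements of $K_{p_1}\cup K_{p_0}$, and so large that both tuples are in $\Phi_k$. Let $j$ be the minimum of
$K_{n_1}\cup K_{n_0}\cup\{c\}$.
\end{proof}

Taking $i\in I$ for a point outside $I$ produces more answers, possibly wrong ones. The next lemma is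
the part of the heuristic argument of the introduction that is correct in general.

\begin{lemma}[dichotomy]\label{lem:dich}
Let $B\le_TI$ and $I\not\le_TB$. Then for every $k\in I$ there is $i\in I$ such that $(k,i)$ is correct.
\end{lemma}
\begin{proof}
Otherwise fix $k\in I$ such that $(k,i)$ is incorrect for all $i\in I$. By Lemma~\ref{lem:approx}(b), $j\notin I$ iff $(k,j)$ is correct, that is, iff
the condition $(P_{k,j},N_{k,j})$ is true of $B$. So Lemma~\ref{lem:cutquery} with
$\Theta=\{(j,P_{k,j},N_{k,j}):j\in M\}$ gives $I\le_TB$.
\end{proof}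

\begin{corollary}\label{cor:dich}
Let $B\le_TI$ and $I\not\le_TB$. If $K\subseteq B$ is $M$-finite, there are $k,i\in I$ with $(k,i)$ correct and
$K\subseteq P_{k,i}$. If $K\subseteq M\setminus B$ is $M$-finite, there are $k,i\in I$ with $(k,i)$ correct and $K\subseteq N_{k,i}$.
\end{corollary}
\begin{proof}
By Lemma~\ref{lem:approx}(c), $K\subseteq P_{k,j}$ (respectively $N_{k,j}$) for some $k\in I$, $j\notin I$. Take $i\in I$ with $(k,i)$
correct. Since $i<j$, part (a) gives $P_{k,j}\subseteq P_{k,i}$ and $N_{k,j}\subseteq N_{k,i}$.
\end{proof}

So if $I\not\le_TB\le_TI$, all answers about $B$ appear in approximations indexed by $I$. The remaining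
difficulty is to tell which pairs $(k,i)\in I^2$ are correct. If the correct pairs in $I^2$ form an r.e.\ set, then $B$ is
recursive; in (B2) and (B3) enough of this can be achieved.

\subsection{Proof of Theorem B}

For (B1) we compare the two cuts by a cofinal map between them.

\begin{proof}[Proof of (B1)]
Let $J$ be a second $\Sigma_1$ cut, and let $g:J\to M$ be the function given by Lemma~\ref{lem:f} for $J$. For $i\in I$ let
\[
h(i)=\max\{y:g(y)\le f(i)\},\qquad h(i)=0\text{ if there is no such }y .
\]
Since $g(y)\ge y$, the set is bounded by $f(i)$; it is $\Delta_0$, so it is an $M$-finite subset of $J$ and, if nonempty, has its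
maximum in $J$ by (F5). So $h:I\to J$, and $h$ has $\Sigma_1$ graph. Its range is unbounded in $J$, because for $y\in J$ there is $i\in I$ with
$f(i)\ge g(y)$, and then $h(i)\ge y$. Fix $c\notin J$ and $c'\notin I$. By Corollary~\ref{cor:codfun}, $h$ extends to an $M$-finite
$\hat h:[0,c']\to[0,c]$. We claim that
\[
j\notin J\iff\exists w\notin I\ \bigl[w\le c'\ \wedge\ \forall i\le w\ \ \hat h(i)<j\bigr].
\]
If $j\notin J$, the $w\le c'$ with $\forall i\le w\ \hat h(i)<j$ form a $\Delta_0$ set that contains $I$, and overspill gives a $w\notin I$ in it.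
Conversely, if such a $w\notin I$ exists, then $h(i)<j$ for all $i\in I$, and $j\notin J$ because $h$ is unbounded in $J$. Lemma~\ref{lem:cutquery} with
$\Theta=\{(j,0,2^w):w\le c',\ \forall i\le w\ \hat h(i)<j\}$ now yields $J\le_TI$. By symmetry $J\equiv_TI$.
\end{proof}

\begin{proof}[Proof of (B2)]
Let $B\le_TI$ be r.e.\ with $I\not\le_TB$. We show that $B$ is recursive. Write $B=\bigcup_{z\in I}B_z$ with stages $B_z$ as in
Section~\ref{sec:prelim}. The advantage of an r.e.\ set is that an error $N_{k,i}\cap B\ne\emptyset$ shows up at some
stage $z\in I$.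

Fix $c\notin I$. The relation $N_{k,i}\cap B_z=\emptyset$ on $I^3$ and its complement in $I^3$ are $\Sigma_1$. So by
Lemma~\ref{lem:coding} there is an $M$-finite $\hat A$ such that for $k,i,z\in I$: $(k,i,z)\in\hat A$ iff
$N_{k,i}\cap B_z=\emptyset$. For $k,i\in I$ let $z(k,i)$ be the least $z\le c$ with $(k,i,z)\notin\hat A$, and $c$ if there is
none. If an error exists, it is seen at a stage in $I$, and $z(k,i)\in I$; if not, then $(k,i,z)\in\hat A$ for all $z\in I$. So for $k,i\in I$
\[
N_{k,i}\cap B=\emptyset\iff z(k,i)\notin I .
\]
Let $V=\{z(k,i):k,i\in I,\ N_{k,i}\cap B=\emptyset\}\subseteq M\setminus I$.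

Suppose $V$ is coinitial in $M\setminus I$. Then
$w\notin I$ iff there are $k,i\in I$ with $N_{k,i}\subseteq M\setminus B$ and $z(k,i)\le w$. By Lemma~\ref{lem:cutquery} with
$\Theta=\{(w,0,N_{k,i}):k,i\in I,\ z(k,i)\le w\}$ we get $I\le_TB$, a contradiction.

So there is $b\notin I$ such that all elements of $V$ are $>b$. Hence $N_{k,i}\cap B=\emptyset$ iff $z(k,i)>b$, for $k,i\in I$. Then
\[
M\setminus B=\bigcup\{N_{k,i}:k,i\in I,\ z(k,i)>b\}.
\]
Here $\supseteq$ is clear, and $\subseteq$ is Corollary~\ref{cor:dich} applied to $K=\{x\}$, $x\notin B$. The right side is r.e., so $B$ is recursive.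
\end{proof}

For (B3) we need strongness for functions of three variables, hence closure under tuple coding.

\begin{lemma}\label{lem:strong}
A strong cut $I$ is closed under $+$ and $\cdot$. Hence for every $M$-finite $g$ with $I^3\subseteq\operatorname{dom}g$
there is $b\notin I$ such that for all $u\in I^3$: $g(u)\notin I$ implies $g(u)\ge b$.
\end{lemma}
\begin{proof}
Fix $c\notin I$. Functions below are defined on $[0,c]$.

Suppose $e\in I$ and $2e\notin I$. Let $g(x)=2e-x$ for $x\le e$, and $g(x)=0$ elsewhere. For any $b\notin I$ put
$w=\min(b-1,2e)$. Then $w\notin I$, because $I$ is closed under successor, and so $w>e$ and $2e-w<e$. Thus $2e-w\in I$ and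
$g(2e-w)=w\notin I$, while $w<b$. As $b$ was arbitrary, $I$ is not strong. So a strong cut is closed under doubling, hence under
$+$.

Suppose $I$ is closed under $+$, $e\in I$ and $e^2\notin I$; so $e>0$. Let $g(x)=ex$ for $x\le e$, and $g(x)=0$ elsewhere. For any
$b\notin I$ put $w=\min(b-1,e^2)\notin I$ and $x=\lfloor w/e\rfloor\le e$. Then $ex\le w<b$. Since $w<ex+e$, $w\notin I$ and $I$ is closed under
$+$, we have $g(x)=ex\notin I$. Again $I$ is not strong.

So a strong cut is closed under squaring, hence under $\cdot$, and $\langle k,i,k'\rangle\in I$ for $k,i,k'\in I$. Given $g$ with $I^3\subseteq\operatorname{dom}g$, apply strongness to the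
$M$-finite function on $[0,c]$ with value $g(k,i,k')$ at $\langle k,i,k'\rangle$ if this is defined, and $0$ otherwise.
\end{proof}

\begin{proof}[Proof of (B3)]
Let $I$ be strong, $B\le_TI$ and $I\not\le_TB$. We show that $B$ is recursive; since $I$ is not recursive by (F4), this proves (B3).
By Lemma~\ref{lem:approx}, a pair $(k,i)\in I^2$ is correct iff there are $k'\in I$ and $j'\notin I$ with
\begin{equation}\label{eq:incl}
P_{k,i}\subseteq P_{k',j'}\quad\text{and}\quad N_{k,i}\subseteq N_{k',j'} .
\end{equation}
A priori $j'$ may have to approach $I$ as $(k,i)$ varies. Strongness prevents this.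

Fix $c\notin I$. For $k,i,k'\in I$ let $g(k,i,k')$ be the largest $j'\le c$ with \eqref{eq:incl}, and $0$ if there is
none. This function $I^3\to[0,c]$ has $\Sigma_1$ graph, so by Corollary~\ref{cor:codfun} it extends to an $M$-finite function. By
Lemma~\ref{lem:strong} there is $b\notin I$ such that on $I^3$, $g(u)\notin I$ implies $g(u)\ge b$.

Let $x\in B$. By Corollary~\ref{cor:dich} there are $k,i\in I$ with $(k,i)$ correct and $x\in P_{k,i}$. By
Lemma~\ref{lem:approx}(c), applied to $K^+=P_{k,i}$ and $K^-=N_{k,i}$, there are $k'\in I$ and $j'\notin I$ with $j'\le c$ and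
\eqref{eq:incl}. So $g(k,i,k')\ge j'$ is not in $I$, and $g(k,i,k')\ge b$. Since \eqref{eq:incl} holds with $g(k,i,k')$ in place of $j'$, and
$P_{k',j}$ and $N_{k',j}$ decrease with $j$, we get
$P_{k,i}\subseteq P_{k',b}$ and $N_{k,i}\subseteq N_{k',b}$; in particular $x\in P_{k',b}$. For $x\notin B$ choose instead $(k,i)$ correct with $x\in N_{k,i}$; the same
argument gives $x\in N_{k',b}$. Together with Lemma~\ref{lem:approx}(b),
\[
B=\bigcup_{k'\in I}P_{k',b},\qquad M\setminus B=\bigcup_{k'\in I}N_{k',b}.
\]
Both sets are r.e., so $B$ is recursive.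
\end{proof}

\section{All degrees below \texorpdfstring{$\omega$}{omega}}\label{sec:C}

Let $\omega$ be $\Sigma_1$ in the $B\Sigma_1$ model $\mathcal M$, with $f$ and $\mathcal S$ as in Section~\ref{sec:star}. We complete the proof of Theorem~C, using the
approximations of Section~\ref{sec:B} with $I=\omega$.

\begin{proof}[Proof of (C2), from left to right]
Let $D^*\le_T\omega$, and form $P_{k,j},N_{k,j}$ for $B=D^*$. For $x\in\omega$
\[
x\in D\iff\exists k\in\omega\ \exists j\notin\omega\ f(x)\in P_{k,j}\iff\exists k\in\omega\ \forall j\in\omega\ f(x)\in P_{k,j}.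
\]
The first equivalence is Lemma~\ref{lem:approx}(b),(c). In the second, $\Rightarrow$ holds since $P_{k,j}$ decreases with $j$, and
$\Leftarrow$ is overspill for the $\Delta_0$ set $\{j:f(x)\in P_{k,j}\}$. The relation $\{(x,k,j)\in\omega^3:f(x)\in P_{k,j}\}$ is
in $\mathcal S$ by Lemma~\ref{lem:ssy}, so $D$ is $\Sigma_2$ in a member of $\mathcal S$. With $N_{k,j}$ in place of
$P_{k,j}$ we see that $\omega\setminus D$ is also $\Sigma_2$ in a member of $\mathcal S$. Hence $D$ is $\Delta_2(Y)$ for some $Y\in\mathcal S$, the join of the two, and
$D\le_TY'$ by Post's theorem.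
\end{proof}

\begin{proof}[Proof of (C5)]
Let $B\le_T\omega$ and $\omega\not\le_TB$. By Corollary~\ref{cor:dich}, $B$ is determined by its correct pairs. So let
\[
D=\{\langle k,i\rangle:k,i\in\omega,\ (k,i)\text{ is correct}\}\subseteq\omega .
\]

\emph{$D^*\le_TB$.} We use Lemma~\ref{lem:pointwise}. Let $\Theta$ consist, for all $x=\langle k,i\rangle\in\omega$, of
\[
(x,1,P_{k,i},N_{k,i}),\qquad (x,0,0,2^u)\ \text{ for }u\in P_{k,i},\qquad (x,0,2^u,0)\ \text{ for }u\in N_{k,i}.
\]
This set is r.e. The pair $(k,i)$ is correct iff the condition $(P_{k,i},N_{k,i})$ is true of $B$, and incorrect iff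
some $u\in P_{k,i}$ is not in $B$ or some $u\in N_{k,i}$ is in $B$.

\emph{$B\le_TD^*$.} Let $\Phi'$ be the r.e.\ set of all $(K,1,2^{f(\langle k,i\rangle)},0)$ with $k,i\in\omega$ and $K\subseteq P_{k,i}$, and all
$(K,0,2^{f(\langle k,i\rangle)},0)$ with $k,i\in\omega$ and $K\subseteq N_{k,i}$. The condition $(2^{f(\langle k,i\rangle)},0)$ is true of $D^*$ iff
$(k,i)$ is correct. So if it is true of $D^*$, then $K\subseteq B$, respectively $K\subseteq M\setminus B$. The converse is
Corollary~\ref{cor:dich}.

So $B\equiv_TD^*$. Since $D^*\le_T\omega$, (C2) gives $D\in\Delta_2(\mathcal S)$. Since $\omega\not\le_TD^*$, (C4) shows that $D$ is tame.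
\end{proof}

\begin{proof}[Proof of the criterion]
By (F4), $\omega$ is not recursive. Suppose every tame $D\in\Delta_2(\mathcal S)$ is in $\mathcal S$, and let $B\le_T\omega$ with
$\omega\not\le_TB$. By (C5), $B\equiv_TD^*$ with $D\in\Delta_2(\mathcal S)$ tame. So $D\in\mathcal S$, and $B$ is recursive by (C1) and (F7).
Conversely, let $\omega$ have minimal degree, and let $D\in\Delta_2(\mathcal S)$ be tame. Then $D^*\le_T\omega$ by (C2) and
$\omega\not\le_TD^*$ by (C4). So $D^*$ is recursive, and $D\in\mathcal S$ by (C1). This completes the proof of Theorem~C.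
\end{proof}

\section{Both outcomes occur}\label{sec:D}

We prove Corollary~D. By Lemma~\ref{lem:model}, the standard system of any nonstandard model of PA is the standard
system of a $B\Sigma_1$ model in which $\omega$ is a $\Sigma_1$ cut.

\begin{proof}[Proof of (i)]
If $\mathcal S$ is closed under jump, then $\Delta_2(\mathcal S)\subseteq\mathcal S$, and the criterion of Theorem~C is satisfied. For existence, add to PA
a constant $\mathbf c$ with axioms $\mathbf c>n$ ($n\in\omega$), and for every $X\subseteq\omega$ a constant $\mathbf c_X$ with axioms $n\in K_{\mathbf c_X}$ for $n\in X$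
and $n\notin K_{\mathbf c_X}$ for $n\in\omega\setminus X$. Every finite part of this theory holds in the standard model, for suitable values of the constants. So by compactness it has a model
$M_0$. It is nonstandard and its standard system is the full power set of $\omega$. Apply Lemma~\ref{lem:model}.
\end{proof}

For (ii) we want $\mathcal S$ without $0'$ such that every $D\in\Delta_2(\mathcal S)\setminus\mathcal S$ computes $0'$
together with a member of $\mathcal S$. Proposition~\ref{prop:re} then makes $D^*$ compute $\omega$. Two theorems are used.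
\emph{Cone avoidance} (Jockusch--Soare~\cite{JS}, relativized): if $A\not\le_TY$, then every nonempty $\Pi^0_1(Y)$ class has a
member $X$ with $A\not\le_TY\oplus X$. \emph{Scott's theorem}~\cite{Scott}: a countable \emph{Scott set}, that
is, a countable nonempty family of subsets of $\omega$ closed under $\le_T$ and $\oplus$ that contains a path through each infinite binary
tree in it, is the standard system of some nonstandard model of PA.

\begin{proof}[Proof of (ii)]
We build $Y_0\le_TY_1\le_T\cdots$ with $0'\not\le_TY_m$ for all $m$, starting from $Y_0=\emptyset$ and treating each of the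
following tasks, for each $n$, at some stage $m\ge n$. There are countably many tasks.
\begin{itemize}
\item \emph{Task 1:} given an infinite binary tree recursive in $Y_n$. Let $Y_{m+1}=Y_m\oplus X$ for a path
$X$ with $0'\not\le_TY_m\oplus X$, which exists by cone avoidance.
\item \emph{Task 2:} given $D\le_TY_n'$. Let $Y_{m+1}=Y_m\oplus D$ if $0'\not\le_TY_m\oplus D$, and
$Y_{m+1}=Y_m$ otherwise.
\end{itemize}
Let $\mathcal S=\{X:X\le_TY_m\text{ for some }m\}$. This is a countable Scott set with $0'\notin\mathcal S$; in particular it is not closed under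
jump, as $\emptyset\in\mathcal S$. If $D\in\Delta_2(\mathcal S)\setminus\mathcal S$, then $D\le_TY_n'$ for some $n$. When $D$ was treated at stage $m$, it was
not added, so $0'\le_TD\oplus Y_m$.

By Scott's theorem and Lemma~\ref{lem:model}, $\mathcal S$ is the standard system of a $B\Sigma_1$ model in which $\omega$ is a
$\Sigma_1$ cut. Let $D\in\Delta_2(\mathcal S)\setminus\mathcal S$, and let $E=0'$, regarded as a subset of $\omega$. Then $E^*\le_TD^*$ by (C3).
Since $E$ is r.e.\ and $E\notin\mathcal S$, Proposition~\ref{prop:re} gives $\omega\le_TE^*\le_TD^*$. So $D$ is not tame, by (C4).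
Hence every tame $D\in\Delta_2(\mathcal S)$ is in $\mathcal S$, and $\omega$ has minimal degree by Theorem~C.
\end{proof}

For (iii) we read $G$ as a sequence of columns. By genericity, no column is computable from other columns together with $Z$.

\begin{proof}[Proof of (iii)]
Let $\mathcal M$, $Z$, $G$ be as in the proof of Theorem~A. For recursive $A\subseteq\omega$ let
\[
G_A=\{\langle k,x\rangle\in G:k\in A\}.
\]
Then $G_A\le_TG\le_T0'$, so $G_A^*\le_T\omega$ by (C2) and $G_A^*\le_TG^*$ by (C3). Since $\omega\not\le_TG^*$, also
$\omega\not\le_TG_A^*$, and $\deg(G_A^*)<\deg(\omega)$. We show that $A\subseteq A'$ iff $G_A^*\le_TG_{A'}^*$.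

If $A\subseteq A'$, then $G_A=\{\langle k,x\rangle\in G_{A'}:k\in A\}\le_TG_{A'}$, and (C3) applies.

Now let $k\in A\setminus A'$, and suppose $G_A^*\le_TG_{A'}^*$. By (C3), and since all members of $\mathcal S$ are recursive in
$Z$, we have $G_A\le_TG_{A'}\oplus Z$. Since $k\in A$, $G_{\{k\}}\le_TG_A$; so $G_{\{k\}}=\Gamma^{G_{A'}\oplus Z}$ for some $\Gamma$. For a string $\sigma$ let $\sigma_{A'}$ be the string
of the same length obtained by replacing the bits at all positions $\langle l,x\rangle$ with $l\notin A'$ by $0$. Let $W$ be the set of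
$\sigma$ such that for some $x$ with $\langle k,x\rangle<|\sigma|$ the computation $\Gamma^{\sigma_{A'}\oplus Z}(\langle k,x\rangle)$ converges, with
queries to the first part of the oracle only below $|\sigma|$, to a value different from $\sigma(\langle k,x\rangle)$. As $A'$ is
recursive, $W$ is r.e.\ in $Z$. It contains no $G\upharpoonright n$, because $(G\upharpoonright n)_{A'}=G_{A'}\upharpoonright n$, and $G_{\{k\}}$ and $G$ agree at all $\langle k,x\rangle$. By genericity
some $\tau\prec G$ has no extension in $W$. Choose $x$ with $\langle k,x\rangle\ge|\tau|$, and then $\sigma\prec G$ extending $\tau$, with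
$\langle k,x\rangle<|\sigma|$, so long that $\Gamma^{\sigma_{A'}\oplus Z}(\langle k,x\rangle)$ converges with queries to the first part only below $|\sigma|$. The value is
$G(\langle k,x\rangle)=\sigma(\langle k,x\rangle)$. Change the bit of $\sigma$ at $\langle k,x\rangle$. Since $k\notin A'$, this does not change
$\sigma_{A'}$; since $\langle k,x\rangle\ge|\tau|$, the new string still extends $\tau$. It is in $W$, a
contradiction.

Hence $A\mapsto\deg(G_A^*)$ is an order embedding into the degrees strictly below $\deg(\omega)$.
\end{proof}

\begin{thebibliography}{9}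
\bibitem{survey} \emph{Nonstandard Models In Recursion Theory And Reverse Mathematics},
\texttt{http://www.math.nus.edu.sg/\~{}chongct/survey5-2.pdf}.
\bibitem{JS} Jockusch and Soare, 1972.
\bibitem{Scott} Scott, 1962.
\end{thebibliography}

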